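\title{Two random elements of the Nottingham group generate an open subgroup}

\begin{abstract}
Let $p\ge5$ be a prime and $q$ a power of $p$. We prove that two elements of the Nottingham group $\mathcal N(\mathbb F_q)$, chosen at random with respect to Haar measure, topologically generate an open subgroup with probability one. More precisely, for every $x$ of infinite order the group $\overline{\langle x,y\rangle}$ is open for almost every $y$. The proof replaces the powers $x^{p^i}$ by a limit derivation $D$ of $\mathbb F_q((t))$, uses the identity $D^p=\kappa D$ to build operators of rank one out of commutators of a fixed length, and derives a criterion for openness that consists of four nondegeneracy conditions on $y$. A density point argument shows that these conditions hold almost everywhere.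
\end{abstract}

\section{Introduction}

Let $G$ be a profinite group, $n$ a positive integer and $\mu$ the normalized Haar measure on $G^n$. The number
$$Q(G,n)=\mu\bigl(\{(x_1,\dots,x_n)\in G^n : \overline{\langle x_1,\dots,x_n\rangle}\text{ is open in }G\}\bigr)$$
is the probability that $n$ random elements topologically generate an open subgroup. For infinite $G$, the \emph{lower rank} of $G$ is the least positive integer $n$ such that every open subgroup of $G$ contains an open subgroup of $G$ that is topologically generated by $n$ elements; it is $\infty$ if there is no such $n$. The lower rank records that generating tuples of open subgroups \emph{exist} in every neighborhood of the identity, while $Q(G,n)=1$ says that they are \emph{typical}.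

Two abelian groups mark the extremes. In $\mathbb Z_p$ every nonzero element generates an open subgroup, so $Q(\mathbb Z_p,1)=1$ and the lower rank is $1$. In the additive group of $\mathbb F_p[[t]]$ every finitely generated subgroup is finite, so $Q=0$ for all $n$ and the lower rank is $\infty$. In general, $Q(G,n)=1$ implies that the lower rank of $G$ is at most $n$: if $U\le G$ is open, then $U^n$ has positive measure, so it contains a tuple that generates an open subgroup, and this subgroup lies in $U$. This implication appears in \cite{source} (stated there with ``less than $n$''; the proof gives ``at most $n$''), where it is said that it is not known whether the converse holds.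

The \emph{Nottingham group} $\mathcal N(\mathbb F_q)$ over a finite field $\mathbb F_q$ of characteristic $p$ is the group of power series $t+a_2t^2+a_3t^3+\cdots\in\mathbb F_q[[t]]$ under composition. It is an infinite pro-$p$ group. It is recorded in \cite{source} that $\mathcal N(\mathbb F_p)$ has lower rank $2$ for $p\ge5$, and the statement $Q(\mathcal N(\mathbb F_p),2)=1$ is given there as an example of what is not yet proven. We prove it.

\begin{theorem}\label{thm:A}
$Q(\mathcal N(\mathbb F_p),2)=1$ for all primes $p\ge5$.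
\end{theorem}

The argument works over every finite field of characteristic at least $5$ and with the first element fixed.

\begin{theorem}\label{thm:B}
Let $p\ge5$ be a prime, $q$ a power of $p$ and $G=\mathcal N(\mathbb F_q)$. For every $x\in G$ of infinite order, $\overline{\langle x,y\rangle}$ is open in $G$ for almost every $y\in G$. Moreover, almost every $x\in G$ has infinite order. Consequently $Q(U,n)=1$ for every open subgroup $U\le G$ and every $n\ge2$, while $Q(U,1)=0$; and $G$ has lower rank exactly $2$.
\end{theorem}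

Theorem~\ref{thm:A} is the case $q=p$, $U=G$, $n=2$ of Theorem~\ref{thm:B}.

The answer is the one to expect. The group $\mathcal N(\mathbb F_p)$ has a filtration with quotients of order $p$, as $\mathbb Z_p$ and $\mathbb F_p[[t]]$ do, but commutators now carry one level of the filtration onto another, and two random elements generate the whole group with probability $(1-p^{-1})(1-p^{-2})$ (Example~\ref{ex:leading}). A pair fails to generate an open subgroup exactly when it lies in a closed subgroup of infinite index, and each such subgroup is a null set. This proves nothing yet, since the union of these null sets can be large: the finite subgroups of $\mathbb F_p[[t]]$ cover the whole group. We do not analyze the subgroups of infinite index; we construct enough elements of $H=\overline{\langle x,y\rangle}$ directly.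

The proof has four steps. First, $H$ is open as soon as it realizes all leading coefficients on a long enough interval of levels (Section~\ref{sec:prelim}). Second, far down the filtration the group law becomes the Lie bracket of derivations of $F=\mathbb F_q((t))$; after rescaling, the conjugates of the powers $x^{p^i}$ converge to derivations $u(g)D$, and iterated brackets of these derivations are limits of elements of $H$ (Section~\ref{sec:limit}). Third, the brackets of a given length span only over $\mathbb F_p$, but an identity for $p$-th powers of derivations lets us multiply by certain elements of $F^p$; this gives the criterion (C1)--(C4) of Section~\ref{sec:criterion}. Fourth, each of the four conditions can be restored by a small perturbation of $y$ on a set of definite proportion, so it fails only on a null set (Sections~\ref{sec:perturb} and~\ref{sec:dense}). Section~\ref{sec:model} shows the second and third steps on an explicit pair.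

\section{Automorphisms, derivations and density points}\label{sec:prelim}

Throughout, $p\ge5$ is a prime, $q$ is a power of $p$, $\mathcal O=\mathbb F_q[[t]]$, and $F=\mathbb F_q((t))$ with valuation $v$. Put $k=F^p=\mathbb F_q((t^p))$, so that $F=\bigoplus_{j=0}^{p-1}kt^j$. The leading coefficient of $f\in F^\times$ is $\operatorname{lc}(f)$, and $O(t^M)$ denotes an element of $F$ of valuation at least $M$.

\subsection{The group and its filtration}

Let $G$ be the group of continuous $\mathbb F_q$-automorphisms $\sigma$ of $F$ with $v(\sigma(t)-t)\ge2$. Such a $\sigma$ is the substitution $f(t)\mapsto f(\sigma(t))$, and $\sigma\mapsto\sigma(t)$ is a bijection of $G$ onto $\mathcal N(\mathbb F_q)$ that reverses the order of products; we give $G$ the topology that makes it a homeomorphism for the $t$-adic topology. An anti-isomorphism of compact groups preserves open and closed subgroups, generation and Haar measure, so we prove Theorem~\ref{thm:B} for $G$. The gain is that elements of $G$ are linear operators on $F$, which can be added and compared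 with derivations. Elements of $G$ preserve $v$ and map $k$ onto $k$. For $\sigma\in G$ put
$$\varepsilon_\sigma=\sigma(t)-t,\qquad d(\sigma)=v(\varepsilon_\sigma)-1,\qquad D_\sigma=\varepsilon_\sigma\partial,\qquad G_n=\{\sigma\in G: d(\sigma)\ge n\},$$
where $\partial=d/dt$. We call $d(\sigma)\ge1$ the \emph{depth} of $\sigma$.

For $M\in\mathbb Z$ let $\mathcal E(M)$ be the space of $\mathbb F_q$-linear maps $A\colon F\to F$ with $v(Af)\ge v(f)+M$ for all $f$. Then $\mathcal E(M)\mathcal E(M')\subseteq\mathcal E(M+M')$, $t^r\mathcal E(M)=\mathcal E(M+r)$ and $g\mathcal E(M)g^{-1}=\mathcal E(M)$ for $g\in G$.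

A \emph{derivation} is an $\mathbb F_q$-linear map $\delta\colon F\to F$ with $\delta(ab)=a\delta b+b\delta a$. It kills $p$-th powers, so it is $k$-linear, and since $F=k(t)$ it equals $\delta(t)\partial$. The kernel of a nonzero derivation is $\ker\partial=k$; hence a derivation is determined by its value at any element outside $k$, and every derivation is an $F$-multiple of any given nonzero one. If $\delta,\delta'$ are derivations, so are $[\delta,\delta']=\delta\delta'-\delta'\delta$, the conjugate $g\delta g^{-1}$, and $\delta^p$ (by the Leibniz formula, as $p\mid\binom pj$ for $0<j<p$). We use the rules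
\begin{equation}\label{eq:bracket}
[a\delta,b\delta]=(a\,\delta b-b\,\delta a)\,\delta,\qquad g(a\delta)g^{-1}=g(a)\,g\delta g^{-1}\qquad(a,b\in F).
\end{equation}
Since $f\partial(t^r)=rft^{r-1}$, the derivation $f\partial$ lies in $\mathcal E(M)$ if and only if $v(f)\ge M+1$. This gives a principle that we use constantly:
\begin{equation}\label{eq:eval}
\text{if $\delta$ is a derivation and }\sigma-1-\delta\in\mathcal E(M),\text{ then }D_\sigma-\delta\in\mathcal E(M),
\end{equation}
because $D_\sigma-\delta$ and $\sigma-1-\delta$ have the same value at $t$. We write $\delta_i\to\delta$ for derivations if $\delta_i(t)\to\delta(t)$, that is, if $\delta_i-\delta\in\mathcal E(M_i)$ with $M_i\to\infty$. By \eqref{eq:bracket} for $\delta=\partial$, brackets of convergent sequences converge.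

The next lemma says that $\sigma\mapsto D_\sigma$ turns products into sums and commutators into brackets, with a relative error that decreases with the depth.

\begin{lemma}\label{lem:lie}
Let $n,m\ge1$.
\begin{itemize}
\item[(a)] If $\sigma\in G_n$, then $\sigma-1-D_\sigma\in\mathcal E(2n)$, and in particular $\sigma-1\in\mathcal E(n)$.
\item[(b)] If $\sigma,\nu\in G_n$, then $D_{\sigma\nu}-D_\sigma-D_\nu\in\mathcal E(2n)$.
\item[(c)] If $\sigma\in G_n$, $\nu\in G_m$ and $[\sigma,\nu]=\sigma\nu\sigma^{-1}\nu^{-1}$, then $D_{[\sigma,\nu]}-[D_\sigma,D_\nu]\in\mathcal E(n+m+\min(n,m))$.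
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $\sigma(t)=t(1+a)$ with $v(a)\ge n$. For $r\in\mathbb Z$ we have $\sigma(t^r)=t^r(1+ra+O(t^{2n}))$ and $D_\sigma t^r=rat^r$. So the estimate holds on each $t^r$, and then on $F$ by linearity and continuity. Also $D_\sigma\in\mathcal E(n)$.

(b) By (a), $\sigma\nu-1=(\sigma-1)+(\nu-1)+(\sigma-1)(\nu-1)$ lies in $D_\sigma+D_\nu+\mathcal E(2n)$. Apply \eqref{eq:eval}.

(c) We have $[\sigma,\nu]-1=(\sigma\nu-\nu\sigma)(\nu\sigma)^{-1}=[\sigma-1,\nu-1](\nu\sigma)^{-1}$. By (a), $[\sigma-1,\nu-1]$ differs from $[D_\sigma,D_\nu]$ by an element of $\mathcal E(2n+m)+\mathcal E(n+2m)$. Moreover $[D_\sigma,D_\nu]\in\mathcal E(n+m)$, and $(\nu\sigma)^{-1}-1=-(\nu\sigma)^{-1}(\nu\sigma-1)\in\mathcal E(\min(n,m))$. Apply \eqref{eq:eval}.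
\end{proof}

By (a), $\sigma\in G_n$ if and only if $\sigma-1\in\mathcal E(n)$, so $G_n$ is a normal subgroup; by (c), $[G_n,G_m]\subseteq G_{n+m}$. Since $\sigma\nu(t)-\sigma(t)=\sigma(\varepsilon_\nu)$ and $\sigma$ permutes $t^{M+1}\mathcal O$, the coset $\sigma G_M$ consists of all $\sigma'$ with $\varepsilon_{\sigma'}\equiv\varepsilon_\sigma \pmod{t^{M+1}}$. Thus $|G:G_M|=q^{M-1}$, the group $G$ is pro-$p$, and \emph{under $\nu\mapsto\varepsilon_\nu$ the Haar measure of $G_n$ corresponds to the additive Haar measure of $t^{n+1}\mathcal O$}.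

We also need $p$-adic powers. A \emph{$1$-unit} is an element $z\in1+t\mathcal O$. Since $z^{p^j}=1+(z-1)^{p^j}\to1$, the map $s\mapsto z^s$ extends continuously from $\mathbb Z$ to $\mathbb Z_p$, with the usual laws of exponents and $g(z^s)=g(z)^s$ for $g\in G$. If $s\in p\mathbb Z_p$, then $z^s\in k$ and $v(z^s-1)\ge p\,v(z-1)$. If $z\in k$, then $z^s\in k$ for all $s$, as $k$ is closed.

\subsection{Leading coefficients}

By Lemma~\ref{lem:lie}(b), the coefficient of $t^{d+1}$ in $\varepsilon_\sigma$ defines a homomorphism $G_d\to\mathbb F_q$ with kernel $G_{d+1}$. For a closed subgroup $H\le G$ let $L_d(H)\subseteq\mathbb F_q$ be the image of $H\cap G_d$; it is an additive subgroup. If $\varepsilon_\sigma=\alpha t^{a+1}+O(t^{a+2})$ and $\varepsilon_\nu=\beta t^{b+1}+O(t^{b+2})$, then \eqref{eq:bracket} and Lemma~\ref{lem:lie}(c) give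
\begin{equation}\label{eq:lead}
\varepsilon_{[\sigma,\nu]}=\alpha\beta(b-a)\,t^{a+b+1}+O(t^{a+b+2}).
\end{equation}
The factor $b-a$ vanishes when $a\equiv b\pmod p$; two elements of incongruent depths are enough to get around this.

\begin{lemma}\label{lem:interval}
Let $H\le G$ be closed and let $a,b,c\ge1$ satisfy $L_a(H)\ne0\ne L_b(H)$, $a\not\equiv b\pmod p$, and $L_d(H)=\mathbb F_q$ for $c\le d<c+\max(a,b)$. Then $H\supseteq G_c$.
\end{lemma}

\begin{proof}
Write $L_d=L_d(H)$. By \eqref{eq:lead}, if $L_d\ne0$, $L_{d'}=\mathbb F_q$ and $d\not\equiv d'\pmod p$, then $L_{d+d'}=\mathbb F_q$. Let $d\ge c+\max(a,b)$ and assume $L_{d'}=\mathbb F_q$ for $c\le d'<d$; this covers $d'=d-a$ and $d'=d-b$. If both $d-a\equiv a$ and $d-b\equiv b$, then $2a\equiv2b$, which is impossible for odd $p$. So $L_d=\mathbb F_q$, and by induction this holds for all $d\ge c$. Given $\sigma\in G_c$, choose successively $h_d\in H\cap G_d$ for $d\ge c$ with $(h_c\cdots h_d)^{-1}\sigma\in G_{d+1}$. Then $h_c\cdots h_d\to\sigma$, and $\sigma\in H$ because $H$ is closed.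
\end{proof}

\begin{example}\label{ex:leading}
(a) Let $q=p$. The group $G/G_3$ has order $p^2$, and exponent $p$ because $\sigma^p-1=(\sigma-1)^p\in\mathcal E(p)$; so $G/G_3\cong\mathbb F_p^2$. A random pair maps to a basis with probability $(p^2-1)(p^2-p)/p^4=(1-p^{-1})(1-p^{-2})$. In that case $H=\overline{\langle x,y\rangle}$ satisfies $HG_3=G$, so $L_1(H)\ne0\ne L_2(H)$, and Lemma~\ref{lem:interval} with $a=c=1$, $b=2$ gives $H=G$. In the other case $H\ne G$.

(b) Leading terms do not decide the question in general. The event $d(x)=2$, $d(y)=4$ has positive probability, and \eqref{eq:lead} produces only even depths from it. It contains the pair $x(t)=t+t^3$, $y(t)=t+t^5$, which lies in the closed subgroup of automorphisms that commute with $t\mapsto-t$; all depths in this subgroup are even, so it is not open. To reach odd depths one must use cancellation of leading terms, and so the later coefficients of $x$ and $y$.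
\end{example}

\subsection{Density points}

Let $B\subseteq G$ be measurable. A point $y\in B$ is a \emph{density point} of $B$ if $\mu(B\cap yG_n)/\mu(G_n)\to1$. The density theorem, which is L\'evy's $0$--$1$ law for the finite partitions of $G$ into cosets of $G_n$, states that almost every point of $B$ is a density point. We say that $y\in B$ \emph{escapes from} $B$ if there are $c_0>0$ and infinitely many $n$ such that a proportion at least $c_0$ of $yG_n$ lies outside $B$. Such a $y$ is not a density point. Hence \emph{the points that escape from $B$ form a null set, and if almost every point of $B$ escapes, then $B$ is null}. All null sets in this paper are found in this way. The first instance shows the pattern: linearize the defining equation, find one direction in which the linear term is nonzero, and move that direction arbitrarily deep by multiplying with powers of an element that commutes with the linearization.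

\begin{lemma}\label{lem:torsion}
Almost every $x\in G$ has infinite order.
\end{lemma}

\begin{proof}
An element of order prime to $p$ has trivial image in every $G/G_n$, so finite orders are powers of $p$. The set $B_r$ of elements of order exactly $r=p^j$ is a difference of closed sets, and $B_1=\{1\}$ is null. Let $r>1$ and $x\in B_r$; we show that $x$ escapes from $B_r$. For $\nu\in G_n$ with $D_\nu=f\partial$ we have $x\nu=x+xD_\nu+\mathcal E(2n)$. Expanding the $r$-th power and using $x^r=1$,
$$(x\nu)^r=1+\sum_{a=1}^rx^aD_\nu x^{-a}+\mathcal E(2n),\qquad x^a(f\partial)x^{-a}=c_a\,x^a(f)\,\partial,$$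
where $c_a=x^a(\partial(x^{-a}(t)))$ is a unit. Put $\Lambda(f)=\sum_ac_ax^a(f)$; then $v(\Lambda f)\ge v(f)$, and evaluation at $t$ gives $\varepsilon_{(x\nu)^r}=\Lambda(f)+O(t^{2n+1})$. The automorphisms $x,\dots,x^r$ are distinct, hence linearly independent over $F$, so $f_1=\Lambda(f_0)\ne0$ for some $f_0$. The element $s=\prod_{a=1}^rx^a(t)$ is fixed by $x$ and has valuation $r$, so $\Lambda(s^Nf_0)=s^Nf_1$. Let $n=rN+v(f_0)-1$. For all $f$ in the coset $s^Nf_0+t^{rN+v(f_1)+1}\mathcal O\subseteq t^{n+1}\mathcal O$ the valuation of $\Lambda(f)$ is $rN+v(f_1)$, which is less than $2n+1$ for large $N$; then $(x\nu)^r\ne1$. These $\nu$ form a proportion $q^{-(v(f_1)+1-v(f_0))}$ of $G_n$, independent of $N$.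
\end{proof}

\section{A model pair}\label{sec:model}

In this section $q=p$, $z=1+t$, $T=z^p=1+t^p\in k$, and
$$x(t)=(1+t)^{1+p}-1=t+t^p+t^{p+1},\qquad y(t)=t-\tfrac12t^2,\qquad H=\overline{\langle x,y\rangle}.$$
The depths are $p-1$ and $1$. The sum of two distinct residues among $0,1,-1$ is again one of them, so \eqref{eq:lead} alone yields only depths $\equiv0,\pm1\pmod p$ and never the interval that Lemma~\ref{lem:interval} asks for. We show where the other depths come from.

\emph{Deep powers of $x$.} We have $x^j(z)=z^{(1+p)^j}$ and $(1+p)^{p^i}=1+p^{i+1}c_i$ with $c_i\equiv1\pmod p$. Hence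
$$\varepsilon_{x^{p^i}}=z\bigl((1+t^{p^{i+1}})^{c_i}-1\bigr)=t^{p^{i+1}}z\,\bigl(1+O(t^{p^{i+1}})\bigr).$$
So $x^{p^i}$ has depth $p^{i+1}-1$, and $t^{-p^{i+1}}D_{x^{p^i}}\to\Delta:=z\partial$. Since $g(t^{p^{i+1}})/t^{p^{i+1}}\to1$, the conjugates $gx^{p^i}g^{-1}$, rescaled in the same way, converge to $g\Delta g^{-1}=u(g)\Delta$. This derivation fixes $g(z)$, so $u(g)=g(z)/\Delta(g(z))$. For $g=x$ we get $u(x)=1$: $x$ commutes with $\Delta$. For $g=y$ we have $y(z)=-\frac12z^2+2z-\frac12$ and $\Delta(y(z))=z(2-z)$, so
\begin{equation}\label{eq:modelu}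
u=u(y)=\frac12-\frac1{4z}+\frac3{4(2-z)},\qquad w=\Delta u=\frac1{4z}+\frac{3z}{4(2-z)^2}.
\end{equation}

\emph{The difficulty.} The scaling factor $t^{p^{i+1}}$ lies in $k$, so it passes through brackets. By Lemma~\ref{lem:lie}, an $l$-fold commutator of conjugates of $x^{p^i}$ behaves like $t^{lp^{i+1}}$ times the $l$-fold bracket of the derivations $u(g)\Delta$, and products of such commutators behave like sums. Two restrictions result: only $\mathbb F_p$-linear combinations are available, and only brackets of the same length $l$ can be combined, because brackets of different lengths live at very different depths. To fill an interval of depths we would like to multiply by elements of $k$.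

\emph{An operator of rank one.} The derivation $\Delta^p$ fixes $z$, so $\Delta^p=\Delta$. The map $\tau_0=1-\Delta^{p-1}$ multiplies $z^j$ by $1-j^{p-1}$, so it is the projection of $F=\bigoplus_{j=0}^{p-1}kz^j$ onto $k$, and $\tau_0\Delta=0$. Let $B\varphi=u\Delta\varphi-\varphi\Delta u$, so that $[u\Delta,\varphi\Delta]=(B\varphi)\Delta$. Then $B\varphi=u\cdot u\Delta(\varphi/u)$, so $B$ is conjugate to $u\Delta=y\Delta y^{-1}$, and $B^p=B$. Therefore the combination of two words \emph{of the same length $p$}
$$\Pi=B^p-B\Delta^{p-1}=B\tau_0$$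
sends $\varphi$ to $\tau_0(\varphi)B(1)=-\tau_0(\varphi)w$. Integration by parts ($\tau_0\Delta=0$) gives $\tau_0(Bw)=-2\tau_0(w^2)$, so $\Pi Bw=2e_0w$ with $e_0=\tau_0(w^2)\in k$. An operator of length $p+1$ multiplies $w$ by an element of $k$. Replacing $y$ by $x^jy$ replaces $u$ by $x^j(u)$ and $e_0$ by $x^j(e_0)$, and we shall see that at a fixed length one can multiply by polynomials in the ratios $r_j=x^j(e_0)/e_0$, up to a common factor.

\emph{The scalars.} To compute $\tau_0(f)$, expand $f/z$ in partial fractions. The terms $z^{-n}$ and $(2-z)^{-n}$ with $n\not\equiv1\pmod p$ are derivatives $\partial g$, so they contribute $\tau_0(\Delta g)=0$. Further $\tau_0(1)=1$, and $\tau_0(z/(2-z))=T/(2-T)$ because $z/(2-z)=z(2-z)^{p-1}/(2-T)$ and the numerator has terms $z,\dots,z^p$ with coefficient $1$ at $z^p$. So the term $\frac1z+\frac1{2-z}$ of $f/z$ contributes $2/(2-T)$. Now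
$$\frac{16w^2}z=\frac1{z^3}+\frac6{z(2-z)^2}+\frac{9z}{(2-z)^4},\qquad\frac1{z(2-z)^2}=\frac14\Bigl(\frac1z+\frac1{2-z}\Bigr)+\frac1{2(2-z)^2},$$
and $z(2-z)^{-4}=2(2-z)^{-4}-(2-z)^{-3}$. Hence $e_0=\frac3{16(2-T)}\ne0$. With $S=T^p-1=t^{p^2}$,
$$1-\frac1{r_1}=\frac{TS}{2-T},\qquad1-\frac1{r_2}=\frac{T\bigl((1+S)^{2+p}-1\bigr)}{2-T}.$$
The element $r_1$ alone generates a dense subfield of $\mathbb F_p((r_1-1))$, and $v(r_1-1)=p^2$, so it does not reach $t^p$. Both together do: the quotient of the two expressions is $2+S+S^{p-1}(1+S)^2$, so the closure of $\mathbb F_p(r_1,r_2)$ contains a uniformizer of $\mathbb F_p((S))$, hence $S$, hence $T/(2-T)$ and $T$, hence $\mathbb F_p((T-1))=k$. Thus every element of $k$ can be approximated by available scalars. Example~\ref{ex:modelend} completes the proof that $H$ is open.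

\section{The limit derivation}\label{sec:limit}

From now on $q$ is arbitrary and $x\in G$ is a fixed element of infinite order. Put $m=d(x)$, $m_i=d(x^{p^i})$ and $D_i=D_{x^{p^i}}$. Each $m_i$ is finite because $x$ has infinite order, and $m_{i+1}\ge pm_i$ because $x^{p^{i+1}}-1=(x^{p^i}-1)^p$; so $m_i\to\infty$.

If $D$ is a nonzero derivation, then $D^p=\kappa D$ with $\kappa\in F$, and $0=[D,\kappa D]=(D\kappa)D$ shows $\kappa\in k$.

A limit of the rescaled $D_i$ exists along a subsequence by compactness. The scaling factor has to lie in $k$, so we divide by $t^{m_i-\rho}$, where $\rho$ is the residue of $m_i$ modulo $p$. There is one more requirement. The rank one operator of Section~\ref{sec:model} arose because $\Delta$ and $u\Delta$ satisfy the same equation $\delta^p=\delta$. In general the constant $\kappa$ changes under conjugation, and it stays fixed only if its shape matches the scaling factors. The last clause of the following lemma provides this.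

\begin{lemma}\label{lem:limit}
There are an infinite set $I\subseteq\mathbb N$, an integer $\rho\in\{0,\dots,p-1\}$, an element $\lambda\in\rho+p\mathbb Z_p$ and a derivation $D=t^{\rho+1}\omega\partial$ with $\omega\in\mathcal O^\times$ such that $m_i\equiv\rho\pmod p$ for $i\in I$, and $m_i\to\lambda$ in $\mathbb Z_p$ and $t^{\rho-m_i}D_i\to D$ as $i\to\infty$ in $I$. Moreover $D^p=\kappa D$, where either $\kappa=0$, or $\kappa=\alpha t^h$ with $\alpha\in\mathbb F_q^\times$ and $h=-(p-1)(\lambda-\rho)\in p\mathbb Z$.
\end{lemma}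

In the model, $I=\mathbb N$, $\rho=p-1$, $\lambda=-1$, $D=t^p\Delta$ and $\kappa=t^{p(p-1)}$.

\begin{proof}
Write $\varepsilon_{x^{p^i}}=t^{m_i+1}\omega_i$ with $\omega_i\in\mathcal O^\times$. By compactness of $\mathbb Z_p$ and $\mathcal O^\times$ there is an infinite $I$ along which $m_i$ has a constant residue $\rho$, $m_i\to\lambda$ and $\omega_i\to\omega$. This gives everything but the last sentence, and we are done if $\kappa=0$. Assume $\kappa\ne0$ and write $\kappa=st^h$ with $h=v(\kappa)\in p\mathbb Z$ and $s\in k\cap\mathcal O^\times$. The idea is that shifting $I$ by one replaces $s$ by $s^p$, so that repeated shifts push $s$ toward a constant.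

\emph{One shift.} For $i\in I$ write $D_i=t^{m_i-\rho}(D+E_i)$ with derivations $E_i\in\mathcal E(\rho+M_i)$, $M_i\to\infty$. As $t^{m_i-\rho}\in k$ commutes with derivations and $D\in\mathcal E(\rho)$, we get $D_i^p=t^{p(m_i-\rho)}\bigl(D^p+\mathcal E(p\rho+M_i)\bigr)$. By Lemma~\ref{lem:lie}(a),
$$x^{p^{i+1}}-1=\bigl(D_i+\mathcal E(2m_i)\bigr)^p=D_i^p+\mathcal E((p+1)m_i)=t^{p(m_i-\rho)+h}\bigl(sD+\mathcal E(p\rho-h+\min(M_i,m_i))\bigr).$$
By \eqref{eq:eval} the same formula holds for $D_{i+1}$. So for large $i\in I$ we have $m_{i+1}-\rho=p(m_i-\rho)+h\equiv0\pmod p$, and $t^{\rho-m_{i+1}}D_{i+1}\to sD$ along $I$. Also $(sD)^p=s^p\kappa D=s^pt^h\cdot sD$. Thus a tail of $I+1$ has the limit derivation $sD$, with the same $\rho$ and $h$ and with $s^p$ in place of $s$.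

\emph{Many shifts.} Put $n_j=1+p+\dots+p^{j-1}=(p^j-1)/(p-1)$. By induction, for each $j\ge1$ we have $t^{\rho-m_{i+j}}D_{i+j}\to D^{(j)}:=s^{n_j}D$ along $I$, and
\begin{equation}\label{eq:rec}
m_{i+j}-\rho=p^j(m_i-\rho)+hn_j
\end{equation}
for $i\in I$ large in terms of $j$. Write $s=\alpha s_1$ with $\alpha\in\mathbb F_q^\times$ and a $1$-unit $s_1\in k$. There are an infinite set $J$ and $\beta\in\mathbb F_q^\times$ with $\alpha^{n_j}=\beta$ for $j\in J$. Since $n_j\to-1/(p-1)$ in $\mathbb Z_p$, along $J$ we have $D^{(j)}\to D^*:=\beta s_1^{-1/(p-1)}D$, and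
$$(D^*)^p=\beta^ps_1^{-p/(p-1)}\kappa D=\beta^{p-1}s_1^{-1}\kappa D^*=\alpha\beta^{p-1}t^hD^*.$$

\emph{Diagonal choice.} For $j\in J$, in increasing order, choose $i_j\in I$ so large that $i_j+j$ exceeds the earlier sums $i_{j'}+j'$, that \eqref{eq:rec} holds for $i=i_j$, and that $t^{\rho-m_{i_j+j}}D_{i_j+j}-D^{(j)}\in\mathcal E(j)$. Along $I^*=\{i_j+j:j\in J\}$ we have $m_i\equiv\rho\pmod p$, $t^{\rho-m_i}D_i\to D^*$, and $m_i\to\lambda^*=\rho-h/(p-1)$ by \eqref{eq:rec}. Replace $I,D,\lambda,\alpha$ by $I^*,D^*,\lambda^*,\alpha\beta^{p-1}$.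
\end{proof}

Fix such data; they depend only on $x$. All limits in $i$ are taken along $I$. Note that $D\in\mathcal E(\rho)\subseteq\mathcal E(0)$, and that $fD\in\mathcal E(\rho+M)$ if and only if $v(f)\ge M$. Conjugation by $g$ moves the scaling factor $t^{m_i-\rho}$ by $(g(t)/t)^{m_i-\rho}$, and this is why $m_i$ should converge $p$-adically. For $g\in G$ define $\eta(g)\in k$ and $u(g)\in F$ by
$$\eta(g)=(g(t)/t)^{\lambda-\rho},\qquad u(g)D=\eta(g)\,gDg^{-1}.$$

\begin{lemma}\label{lem:cocycle}
Let $g,g'\in G$.
\begin{itemize}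
\item[(a)] $t^{\rho-m_i}D_{gx^{p^i}g^{-1}}\to u(g)D$.
\item[(b)] $u(g)$ is a $1$-unit and $u(gg')=u(g)\,g(u(g'))$. For $a\ge0$ we have $u(x^a)=1$ and $u(x^ag)=x^a(u(g))$.
\item[(c)] $(u(g)D)^p=\kappa\,u(g)D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Conjugating Lemma~\ref{lem:lie}(a) gives $gx^{p^i}g^{-1}-1=gD_ig^{-1}+\mathcal E(2m_i)$, so by \eqref{eq:eval}
$$t^{\rho-m_i}D_{gx^{p^i}g^{-1}}=(g(t)/t)^{m_i-\rho}\,g\bigl(t^{\rho-m_i}D_i\bigr)g^{-1}+\mathcal E(m_i+\rho).$$
The first factor tends to $\eta(g)$ and the second to $gDg^{-1}$.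

(b) We have $gDg^{-1}-D=[g-1,D]g^{-1}\in\mathcal E(\rho+1)$, so $gDg^{-1}$ is $D$ times a $1$-unit; and $\eta(g)$ is a $1$-unit. From $gg'(t)/t=g(g'(t)/t)\cdot g(t)/t$ we get $\eta(gg')=\eta(g)\,g(\eta(g'))$, hence
$$u(gg')D=\eta(g)\,g\bigl(u(g')D\bigr)g^{-1}=g(u(g'))\,u(g)D.$$
Since $x^a$ commutes with $x^{p^i}$, part (a) gives $u(x^a)D=D$. The last formula follows.

(c) As $\eta(g)\in k$, we have $(u(g)D)^p=\eta(g)^pg(\kappa D)g^{-1}=\eta(g)^{p-1}g(\kappa)\,u(g)D$. If $\kappa\ne0$, then $\eta(g)^{p-1}g(\kappa)=\kappa\,(g(t)/t)^{(p-1)(\lambda-\rho)+h}=\kappa$ by Lemma~\ref{lem:limit}.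
\end{proof}

We now pass from the group to the Lie algebra. For $a,b\in F$ put $\{a,b\}=aDb-bDa$, so that $[aD,bD]=\{a,b\}D$. Let $H$ be a closed subgroup containing $x$. For $l\ge1$ let $\Psi_l$ be the set of $\varphi\in F$ for which there are elements $h_i\in H\cap G_{lm_i}$ ($i\in I$) with $t^{-l(m_i-\rho)}D_{h_i}\to\varphi D$.

\begin{proposition}\label{prop:transfer}
\begin{itemize}
\item[(a)] $\Psi_l$ is an $\mathbb F_p$-subspace of $F$; $u(g)\in\Psi_1$ for $g\in H$; and $\{\Psi_1,\Psi_l\}\subseteq\Psi_{l+1}$.
\item[(b)] If $\varphi_1,\dots,\varphi_s\in\Psi_l\setminus\{0\}$, there is $c\in\mathbb Z$ such that $c+v(\varphi_j)\ge1$ and $\operatorname{lc}(\omega)\operatorname{lc}(\varphi_j)\in L_{c+v(\varphi_j)}(H)$ for all $j$.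
\end{itemize}
\end{proposition}

\begin{proof}
(a) If $h_i,h_i'$ belong to $\varphi,\varphi'\in\Psi_l$, then by Lemma~\ref{lem:lie}(b) the products $h_ih_i'$ belong to $\varphi+\varphi'$: the error $\mathcal E(2lm_i)$ becomes $\mathcal E(lm_i+l\rho)$ after rescaling. A nonempty subset of $F$ closed under addition is an $\mathbb F_p$-subspace. The second claim is Lemma~\ref{lem:cocycle}(a), since $gx^{p^i}g^{-1}\in H\cap G_{m_i}$. If $h_i$ belong to $\varphi\in\Psi_1$ and $h_i'$ to $\varphi'\in\Psi_l$, then $[h_i,h_i']\in H\cap G_{(l+1)m_i}$, and Lemma~\ref{lem:lie}(c), with error $\mathcal E((l+2)m_i)$, together with $t^{m_i-\rho}\in k$ gives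
$$t^{-(l+1)(m_i-\rho)}D_{[h_i,h_i']}=\bigl[t^{-(m_i-\rho)}D_{h_i},\,t^{-l(m_i-\rho)}D_{h_i'}\bigr]+\mathcal E(m_i+(l+1)\rho)\ \to\ \{\varphi,\varphi'\}D.$$

(b) Let $h_{j,i}$ belong to $\varphi_j$. Then $t^{-l(m_i-\rho)}\varepsilon_{h_{j,i}}\to\varphi_jt^{\rho+1}\omega\ne0$. For one large $i$ and all $j$, the element $h_{j,i}$ has depth $l(m_i-\rho)+\rho+v(\varphi_j)$, which is positive like every depth, and leading coefficient $\operatorname{lc}(\omega)\operatorname{lc}(\varphi_j)$. Take $c=l(m_i-\rho)+\rho$.
\end{proof}

\section{A criterion for openness}\label{sec:criterion}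

\subsection{The form $\tau$}

Let $\tau=\kappa-D^{p-1}\colon F\to F$. Since $\kappa\in k$, we have $D\tau=\tau D=\kappa D-D^p=0$, so $\tau$ is a $k$-linear map $F\to k$ that vanishes on $\operatorname{Im}D$. It is not zero: otherwise $\kappa=\tau(1)=0$ and $D^{p-1}=0$, whereas $\dim_k\ker D=1$ gives $\dim_k\ker D^{p-1}\le p-1<\dim_kF$. As $\dim_k\operatorname{Im}D=p-1$, we conclude that $\ker\tau=\operatorname{Im}D$. So $\tau$ plays the role of an integral:
\begin{equation}\label{eq:parts}
\tau(a\,Db)=-\tau(b\,Da)\qquad(a,b\in F).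
\end{equation}
The $k$-bilinear form $(a,b)\mapsto\tau(ab)$ is nondegenerate, since $aF=F$ for $a\ne0$.

\subsection{Operators of rank one}

Let $y\in G$ and $H=\overline{\langle x,y\rangle}$. For $a\in\{0,1,2\}$ put
$$u_a=u(x^ay)=x^a(u(y)),\qquad B_a\varphi=\{u_a,\varphi\},\qquad w_a=Du_a,\qquad e_{ab}=\tau(w_aw_b)\in k,$$
and $u=u_0$, $w=w_0$, $e=e_{00}$. An \emph{operator of length $L$} is an $\mathbb F_p$-linear combination of products of exactly $L$ factors from $\{D,B_0,B_1,B_2\}$. Such an operator is $k$-linear. Since $D\varphi=\{1,\varphi\}$ and $1,u_0,u_1,u_2\in\Psi_1$, it maps $\Psi_l$ to $\Psi_{l+L}$ by Proposition~\ref{prop:transfer}(a); in particular $w\in\Psi_2$.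

We have $B_a\varphi=u_a\cdot u_aD(\varphi/u_a)$, so $B_a$ is conjugate to $u_aD$ under multiplication by $u_a$, and Lemma~\ref{lem:cocycle}(c) gives $B_a^p=\kappa B_a$. The operator $\Pi_a=B_a^p-B_aD^{p-1}$ of length $p$ therefore equals $B_a\tau$, and since $B_a(1)=-w_a$,
$$\Pi_a\varphi=-\tau(\varphi)\,w_a.$$
By \eqref{eq:parts}, $\tau(B_b\varphi)=\tau(u_bD\varphi)-\tau(\varphi w_b)=-2\tau(w_b\varphi)$. Hence
\begin{equation}\label{eq:one}
\Pi_aB_bw_c=2e_{bc}\,w_a\qquad(\text{length }p+1).
\end{equation}
This identity changes lengths only by multiples of $p+1$, so we need a second one. We have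
$$\tau(wB_0w)=\tfrac12\tau\bigl(uD(w^2)\bigr)-\tau(w^3)=-\tfrac32\tau(w^3),$$
so $\tau(B_0^2w)=3\tau(w^3)$ and
\begin{equation}\label{eq:two}
\Pi_0B_0^2w=-3\tau(w^3)\,w\qquad(\text{length }p+2).
\end{equation}

\begin{proposition}\label{prop:criterion}
The group $H=\overline{\langle x,y\rangle}$ is open in $G$ if the following hold.
\begin{itemize}
\item[(C1)] $e=\tau(w^2)\ne0$.
\item[(C2)] $\tau(w^3)\ne0$.
\item[(C3)] $w,Dw,\dots,D^{p-2}w$ is a $k$-basis of $\operatorname{Im}D$.
\item[(C4)] With $r_1=e_{11}/e$ and $r_2=e_{22}/e$, the field $\mathbb F_p(r_1,r_2)$ is dense in $k$.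
\end{itemize}
\end{proposition}

Conditions (C1) and (C3) produce a $k$-basis of $F$ from $w$, (C2) moves this basis into a single $\Psi_l$, and (C4) supplies the coefficients.

\begin{proof}
\emph{Scalars.} By \eqref{eq:one}, $(\Pi_0B_0)^2w=4e^2w$, and $\Pi_0B_a\Pi_aB_0w=2e\,\Pi_0B_aw_a=4e^2r_aw$ for $a=1,2$. These three operators have length $2(p+1)$. Composing $J$ of them and taking $\mathbb F_p$-linear combinations, we obtain for every $P\in\mathbb F_p[Z_1,Z_2]$ of degree at most $J$ an operator $A_P$ of length $2(p+1)J$ with $A_Pw=(4e^2)^JP(r)\,w$, where $r=(r_1,r_2)$.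

\emph{A basis at one length.} Since $\tau(B_0w)=-2e\ne0$, the element $B_0w$ lies outside $\operatorname{Im}D$, so $w,Dw,\dots,D^{p-2}w,B_0w$ is a $k$-basis of $F$ by (C3). Every integer $L\ge p(p+1)$ can be written $L=a(p+1)+b$ with $0\le b\le p\le a$, that is, $L=(a-b)(p+1)+b(p+2)$. By \eqref{eq:one}, \eqref{eq:two}, (C1) and (C2), some operator of length $L$ multiplies $w$ by an element of $k^\times$. Let $L_0=p(p+1)+p$. Following such an operator of length $L_0-j$ by $D^j$ for $0\le j\le p-2$, or one of length $L_0-1$ by $B_0$, we get operators $C_0,\dots,C_{p-1}$ of length $L_0$ such that the elements $\psi_j=C_jw$ form a $k$-basis of $F$. Applying $\sum_jC_jA_{P_j}$ to $w\in\Psi_2$ gives, with $l=2+L_0+2(p+1)J$,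
\begin{equation}\label{eq:inPsi}
(4e^2)^J\sum_{j=0}^{p-1}P_j(r)\,\psi_j\in\Psi_l\qquad(P_j\in\mathbb F_p[Z_1,Z_2],\ \deg P_j\le J).
\end{equation}

\emph{Intervals of depths.} Let $L\ge1$. For $0\le n<L$ and $\zeta$ in an $\mathbb F_p$-basis of $\mathbb F_q$, expand $\zeta t^n$ in the basis $\psi_j$. By (C4) the finitely many coefficients can be approximated by quotients $P_{n\zeta j}(r)/P(r)$ with a common denominator $P(r)\ne0$, so closely that $\sum_jP_{n\zeta j}(r)\psi_j=P(r)\bigl(\zeta t^n+O(t^{n+1})\bigr)$. Take $J$ at least all the degrees and put $\pi=(4e^2)^JP(r)\ne0$. By \eqref{eq:inPsi}, one space $\Psi_l$ contains elements $\pi(\zeta t^n+O(t^{n+1}))$ for all $n$ and $\zeta$. By Proposition~\ref{prop:transfer}(b) there is $c$ such that the additive group $L_{c+v(\pi)+n}(H)$ contains $\operatorname{lc}(\omega)\operatorname{lc}(\pi)\zeta$ for all $\zeta$, so it equals $\mathbb F_q$. Thus $L_d(H)=\mathbb F_q$ for $L$ consecutive values $d\ge1$. With $L=2$ we find $a$ and $b=a+1$ as in Lemma~\ref{lem:interval}, and with $L=a+1$ we find the interval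 required there.
\end{proof}

\begin{example}\label{ex:modelend}
We return to the pair of Section~\ref{sec:model}, and write $w_\Delta=\Delta u$ for the element called $w$ in \eqref{eq:modelu}. Here $D=t^p\Delta$, $\tau=t^{p(p-1)}\tau_0$ and $\eta(g)=(g(t)/t)^{-p}$, so $u(g)D=t^pg\Delta g^{-1}$ and $u(g)$ is the function used there. Since $x$ commutes with $\Delta$ and $\tau_0$, we have $e_{jj}=t^{p(p+1)}x^j(e_0)$; so (C1) and (C4) were verified in Section~\ref{sec:model}. For (C3) write $u=\sum_{j=0}^{p-1}c_jz^j$ with $c_j\in k$. Then $\Delta^{i}u=\sum_{j=1}^{p-1}j^{i}c_jz^j$ for $1\le i\le p-1$, and by the Vandermonde determinant (C3) means $c_1\cdots c_{p-1}\ne0$. From $(2-z)^{-1}=(2-T)^{-1}\sum_j2^{p-1-j}z^j$ and $z^{-1}=T^{-1}z^{p-1}$ we get $c_j=\frac34\,2^{p-1-j}/(2-T)$ for $1\le j\le p-2$ and $c_{p-1}=\frac{2T-1}{2T(2-T)}$; all are nonzero. For (C2),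
$$\frac{64w_\Delta^3}z=\frac1{z^4}+\frac9{z^2(2-z)^2}+\frac{27}{(2-z)^4}+\frac{27z^2}{(2-z)^6},$$
where $z^{-2}(2-z)^{-2}=\frac14\bigl(z^{-2}+(2-z)^{-2}+\frac1z+\frac1{2-z}\bigr)$ and $z^2=4-4(2-z)+(2-z)^2$. For $p\ge7$ only the second term contributes, and $64\tau_0(w_\Delta^3)=\frac9{2(2-T)}\ne0$. For $p=5$ the term $108(2-z)^{-6}=108(2-T)^{-1}(2-z)^{-1}$ adds $108T/(2-T)^2$, and the sum is $(T-1)/(2-T)^2\ne0$. So $t+t^p+t^{p+1}$ and $t-\frac12t^2$ generate an open subgroup of $\mathcal N(\mathbb F_p)$ for every $p\ge5$.
\end{example}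

\section{Perturbing $y$: conditions (C1)--(C3)}\label{sec:perturb}

All four conditions depend on $y$ only through $u(y)$, so we compute how $u(y)$ varies in a coset $yG_n$.

\begin{lemma}\label{lem:perturb}
Let $y\in G$, $u=u(y)$ and $n\ge1$. For $\nu\in G_n$ write $D_\nu=\psi D$ and $\chi=-\eta(y)^{-1}y(\psi)$. Then $\nu\mapsto\chi$ is a bijection $G_n\to t^{n-\rho}\mathcal O$ that carries Haar measure to additive Haar measure, $v(D\chi)\ge n$, and
$$u(y\nu)=u+u^2D\chi+O(t^{2n}).$$
In particular $y\mapsto u(y)$ is continuous.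
\end{lemma}

\begin{proof}
We have $\psi=\varepsilon_\nu/(t^{\rho+1}\omega)$, and $\psi\mapsto\chi$ is an additive bijection of $F$ that preserves $v$. This gives the first claim, and $v(D\psi),v(D\chi)\ge n$ because $D\in\mathcal E(\rho)$. By Lemma~\ref{lem:lie}(a),
$$\nu D\nu^{-1}=D+[\nu-1,D]\nu^{-1}=D+[D_\nu,D]+\mathcal E(2n+\rho),\qquad[D_\nu,D]=-(D\psi)D.$$
Since $\lambda-\rho\in p\mathbb Z_p$, we have $\eta(\nu)=1+O(t^{pn})$. Hence $u(\nu)=1-D\psi+O(t^{2n})$, and Lemma~\ref{lem:cocycle}(b) gives $u(y\nu)=u\bigl(1-y(D\psi)+O(t^{2n})\bigr)$. Finally $y(D\psi)=(yDy^{-1})(y\psi)=\eta(y)^{-1}uD(y\psi)=-uD\chi$, as $\eta(y)\in k$.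
\end{proof}

So the available directions form the $k$-subspace $u^2\operatorname{Im}D$ of dimension $p-1$ in the $p$-dimensional space $F$. A condition on $u$ fails on a null set once its linearization is nonzero on this subspace.

A \emph{differential polynomial} is a map $\Phi(u)=\Phi(u,Du,\dots,D^su)$ given by a polynomial in $F[Z_0,\dots,Z_s]$; the coefficients never depend on $y$. By the Leibniz rule, $D\Phi$ and $\tau\Phi$ are again differential polynomials. The \emph{linearization} of $\Phi$ at $u$ is the $k$-linear map $d\Phi_u(\delta)=\sum_j\frac{\partial\Phi}{\partial Z_j}(u)D^j\delta$. It is the coefficient of $c$ in $\Phi(u+c\delta)$, viewed as a polynomial function of $c$ in the infinite field $k$; so it depends only on the map $\Phi$, and $d(D\Phi)_u=D\,d\Phi_u$, $d(\tau\Phi)_u=\tau\,d\Phi_u$. Let $C\ge0$ be such that all coefficients of $\Phi$ have valuation at least $-C$. As $D\in\mathcal E(0)$, for $u,\delta\in\mathcal O$ we have $d\Phi_u\in\mathcal E(-C)$ and $\Phi(u+\delta)=\Phi(u)+d\Phi_u(\delta)+O(t^{2v(\delta)-C})$. With Lemma~\ref{lem:perturb},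
\begin{equation}\label{eq:lin}
\Phi(u(y\nu))=\Phi(u)+d\Phi_u(u^2D\chi)+O(t^{2n-C})\qquad(\nu\in G_n).
\end{equation}

\begin{lemma}\label{lem:critical}
For almost every $y$ with $\Phi(u(y))=0$, the map $d\Phi_u$ vanishes on $u^2\operatorname{Im}D$, where $u=u(y)$.
\end{lemma}

\begin{proof}
The set $B=\{y:\Phi(u(y))=0\}$ is closed. Let $y\in B$ and suppose $f_0=d\Phi_u(u^2D\chi_0)\ne0$; we show that $y$ escapes from $B$. Choose $M\ge v(\chi_0)$ with $M+\rho-C>v(f_0)$, and let $n=pN+v(\chi_0)+\rho$. For $\chi\in t^{pN}\chi_0+t^{pN+M}\mathcal O\subseteq t^{n-\rho}\mathcal O$, formula \eqref{eq:lin} and $t^{pN}\in k$ give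
$$\Phi(u(y\nu))=t^{pN}f_0+O(t^{pN+v(f_0)+1})+O(t^{2n-C}),$$
which is nonzero for large $N$. These $\nu$ form a proportion $q^{-(M-v(\chi_0))}$ of $G_n$.
\end{proof}

To apply this we bound the kernel of a linear differential operator by its order.

\begin{lemma}\label{lem:order}
If $A=\sum_{j=0}^sf_jD^j$ with $f_j\in F$ and $f_s\ne0$, then $\dim_k\ker A\le s$.
\end{lemma}

\begin{proof}
We use induction on $s$; for $s=0$ the kernel is zero. Let $s\ge1$, $0\ne f\in\ker A$ and $a=Df/f$. The operator $A-f_sD^{s-1}(D-a)$ has order at most $s-1$; repeating this step gives $A=A_1(D-a)+r$ with $r\in F$ and $A_1$ of order $s-1$ with leading coefficient $f_s$. Evaluation at $f$ gives $r=0$. So $D-a$ maps $\ker A$ into $\ker A_1$, and its kernel is $kf$, because $(D-a)g=fD(g/f)$.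
\end{proof}

\begin{corollary}\label{cor:null}
Suppose that for almost every $y$ the map $d\Phi_{u(y)}$ has the form $\sum_{j=0}^sf_jD^j$ with $f_s\ne0$ and $s\le3$. Then $\Phi(u(y))\ne0$ for almost every $y$.
\end{corollary}

\begin{proof}
The kernel has dimension at most $3<p-1$, so it does not contain $u^2\operatorname{Im}D$. Apply Lemma~\ref{lem:critical}.
\end{proof}

The conditions (C1)--(C3) involve $\tau$, which has order $p-1$, so the corollary does not apply to them directly. We use two rounds: Lemma~\ref{lem:critical} and integration by parts turn an equation $\tau(\cdots)=0$ into a differential equation of order at most $3$, which the corollary excludes. Put $W=W(y)=D(u^2Dw)$.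

\begin{proposition}\label{prop:C123}
For almost every $y$ we have $W\ne0$, and \textup{(C1)}, \textup{(C2)}, \textup{(C3)} hold.
\end{proposition}

\begin{proof}
\emph{$W\ne0$.} The linearization of $\Phi=D(u^2D^2u)$ is $\delta\mapsto D(u^2D^2\delta+2u(D^2u)\delta)$, of order $3$ with leading coefficient $u^2\ne0$. Corollary~\ref{cor:null} applies. Since $w=0$ implies $W=0$, also $w\ne0$ almost everywhere.

\emph{(C1).} For $\Phi=\tau((Du)^2)$, two integrations by parts give
\begin{equation}\label{eq:de}
d\Phi_u(u^2D\chi)=2\tau\bigl(wD(u^2D\chi)\bigr)=-2\tau(u^2Dw\cdot D\chi)=2\tau(W\chi).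
\end{equation}
By Lemma~\ref{lem:critical} and the nondegeneracy of $\tau(ab)$, almost every $y$ with $e=0$ has $W=0$. So $\{e=0\}$ is null.

\emph{(C2).} For $\Phi=\tau((Du)^3)$ we get in the same way
$$d\Phi_u(u^2D\chi)=3\tau\bigl(w^2D(u^2D\chi)\bigr)=3\tau\bigl(\chi\,D(u^2D(w^2))\bigr).$$
So almost every $y$ with $\tau(w^3)=0$ satisfies $D(u^2D(w^2))=0$. The linearization of this equation is $\delta\mapsto D\bigl(2u\delta D(w^2)+u^2D(2wD\delta)\bigr)$, of order $3$ with leading coefficient $2u^2w$, which is nonzero almost everywhere. Corollary~\ref{cor:null} applies.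

\emph{(C3).} View $F$ as a $k[Z]$-module with $Z$ acting as $D$. By Lemma~\ref{lem:order}, $P(D)\ne0$ for nonzero $P\in k[Z]$ of degree less than $p$. So the minimal polynomial of $D$ is $Z^p-\kappa Z$, of degree $\dim_kF$; hence $F\cong k[Z]/(Z^p-\kappa Z)$, and the submodules of $F$ correspond to the finitely many monic divisors of $Z^p-\kappa Z$. For each proper submodule $M'$ choose $\phi\ne0$ with $\tau(\phi M')=0$, which is possible by nondegeneracy; this finite list depends only on $x$. On $\operatorname{Im}D=\ker\tau$ we have $D^{p-1}=\kappa$, so the submodule $M$ generated by $w$ is spanned by $w,\dots,D^{p-2}w$. If (C3) fails, then $M\ne\operatorname{Im}D$, so $u$ lies in the proper submodule $D^{-1}(M)$, and $\tau(\phi u)=0$ for some $\phi$ in the list. For $\Phi=\tau(\phi u)$ we have $d\Phi_u(u^2D\chi)=-\tau(\chi D(\phi u^2))$, so almost every $y$ with $\tau(\phi u)=0$ satisfies $D(\phi u^2)=0$. The linearization $\delta\mapsto D(2\phi u\delta)$ has order $1$ and leading coefficient $2\phi u\ne0$. Corollary~\ref{cor:null} applies.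
\end{proof}

\section{Density of the field of scalars: condition (C4)}\label{sec:dense}

Condition (C4) is not the nonvanishing of a differential polynomial, so it needs a separate argument. We first express $r_1$ and $r_2$ through the single element $e$.

\subsection{Reformulation}

Let $j\in\{1,2\}$ and $\theta_j=\eta(x^j)\in k$. By Lemma~\ref{lem:cocycle}(b), $Dx^j=\theta_jx^jD$, and $D^ix^j=\theta_j^ix^jD^i$ because $D\theta_j=0$. Comparing $D^px^j=\theta_j^px^j(\kappa)x^jD$ with $\kappa Dx^j=\kappa\theta_jx^jD$ gives $\kappa=\theta_j^{p-1}x^j(\kappa)$, hence $\tau x^j=\theta_j^{p-1}x^j\tau$. Therefore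
$$w_j=Dx^j(u)=\theta_jx^j(w),\qquad e_{jj}=\theta_j^2\,\tau(x^j(w^2))=\theta_j^{p+1}x^j(e).$$
Let $Y=\{y\in G:e(y)\ne0\}$; it is open, and of full measure by Proposition~\ref{prop:C123}. The Frobenius map is an isomorphism of topological fields $F\to k$. For $y\in Y$ let $b=b(y)\in F^\times$ be the $p$-th root of $e$, and let $\vartheta_j$ be the $p$-th root of $\theta_j^{p+1}$, a $1$-unit that depends only on $x$. The $p$-th root of $r_j$ is the $1$-unit
$$s_j=s_j(y)=\vartheta_j\,x^j(b)/b,$$
and (C4) says that $K(y)=\mathbb F_p(s_1,s_2)$ is dense in $F$.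

A subfield $K\subseteq F$ is dense if and only if it contains (V) an element $\pi$ of valuation $1$ and (R) a unit $\epsilon$ whose residue $\bar\epsilon$ generates $\mathbb F_q$ over $\mathbb F_p$. Indeed, if (V) and (R) hold, the closure $\overline K$ is a field that contains $\lim_n\epsilon^{q^n}=\bar\epsilon$, hence $\mathbb F_q$ and $\mathbb F_q((\pi))=F$. Conversely, the elements described in (V) and in (R) form nonempty open subsets of $F$. The same openness shows that (V) or (R) holds for $K$ if and only if it holds for $\overline K$. Property (V) says that the value group $v(K^\times)$ is $\mathbb Z$.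

The functions $b,s_1,s_2$ are continuous on $Y$. So the condition $s_1\in k$ is closed in $Y$. The conditions (V) and (R) for $K(y)$ are open in $Y$, since each is witnessed by a rational function over $\mathbb F_p$ whose denominator does not vanish at $(s_1,s_2)$, and which is therefore continuous there. Hence all sets considered below are measurable.

\subsection{Prescribing the perturbation of $b$}

\begin{lemma}\label{lem:gamma}
Let $y\in Y$ with $W(y)\ne0$. There are $c_0>0$ and integers $n(r)\to\infty$ such that for all large $r$ and all $c\in\mathbb F_q^\times$, a proportion at least $c_0$ of the $y'\in yG_{n(r)}$ satisfy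
\begin{equation}\label{eq:gamma}
y'\in Y,\qquad b(y')=b(1+\gamma)\quad\text{with}\quad\gamma=ct^r+O(t^{r+1}).
\end{equation}
For such $y'$ we have $s_j(y')=s_j\,(1+x^j\gamma)/(1+\gamma)$.
\end{lemma}

\begin{proof}
By \eqref{eq:lin} and \eqref{eq:de}, $e(y\nu)=e+2\tau(W\chi)+O(t^{2n-C})$. The $k$-linear map $\chi\mapsto2\tau(W\chi)$ is onto $k$ and lies in $\mathcal E(M')$ for some $M'\in\mathbb Z$. Choose $\chi_0$ with $2\tau(W\chi_0)=e$ and $M\ge v(\chi_0)$ with $M+M'>v(e)$. Let $n(r)=pr+v(\chi_0)+\rho$. The coset $c^pt^{pr}\chi_0+t^{pr+M}\mathcal O$ has proportion $c_0=q^{-(M-v(\chi_0))}$ in $t^{n(r)-\rho}\mathcal O$. For $\chi$ in this coset and $r$ so large that $2n(r)-C>pr+v(e)$, we get $e(y')/e-1=c^pt^{pr}+O(t^{pr+1})$. So $e(y')\ne0$ for $r\ge1$, and the left side equals $(b(y')/b-1)^p$. This gives \eqref{eq:gamma}, and the last formula follows from the definition of $s_j$.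
\end{proof}

Write $X=x-1\in\mathcal E(m)$ and $x(t)=t+at^{m+1}+\cdots$ with $a\ne0$. Since $Xt^r=rat^{r+m}+O(t^{r+m+1})$, for $\gamma$ as in \eqref{eq:gamma} we have
\begin{equation}\label{eq:X}
X\gamma=cra\,t^{r+m}+O(t^{r+m+1}),\qquad X^2\gamma=cr(r+m)a^2\,t^{r+2m}+O(t^{r+2m+1}).
\end{equation}

\begin{lemma}\label{lem:notp}
For almost every $y\in Y$ we have $s_1\notin k$.
\end{lemma}

\begin{proof}
Let $B=\{y\in Y:s_1\in k\}$ and $y\in B$ with $W\ne0$. Take $r$ large with $r\not\equiv0,-m\pmod p$, and $y'$ as in \eqref{eq:gamma}. Then $s_1(y')/s_1-1=X\gamma/(1+\gamma)$ has valuation $r+m\not\equiv0\pmod p$, so it is not in $k$, and $s_1(y')\notin k$. Thus $y$ escapes from $B$. Since $W\ne0$ almost everywhere, $B$ is null.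
\end{proof}

\subsection{A new element of the perturbed field}

The element $s_1$ alone generates a dense subfield of $F_1=\mathbb F_p((s_1-1))$, which may be a proper subfield of $F$, as in the model. The element $s_2$ is algebraic over $F_1$, so the point $(s_1,s_2)$ lies on a curve $\mathcal G=0$ whose equation has coefficients in $\mathbb F_p$. If we move the point off the curve, the value of $\mathcal G$ at the new point is a small element of the new field, and we can control its valuation and leading coefficient through $r$ and $c$. To first order the displacement is a multiple of $(s_1,2s_2)$, and this direction may be tangent to the curve. The term $X^2$ in $x^2-1=2X+X^2$ moves only the second coordinate, and it is transverse to the curve when $s_2$ is separable over $F_1$. This is the purpose of Lemma~\ref{lem:notp}.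

\begin{lemma}\label{lem:E}
Let $y\in Y$ with $W\ne0$ and $s_1\notin k$. There are an integer $n_0$ and a set $\mathcal A$ of at least $p-2$ residue classes modulo $p$ with the following property. For every large $r$ whose class lies in $\mathcal A$ there is $\xi_r\in\mathbb F_q^\times$ such that for all $c\in\mathbb F_q^\times$ and all $y'$ satisfying \eqref{eq:gamma}, the field $\overline{K(y')}$ contains an element $E$ with $v(E)=r+n_0$ and $\operatorname{lc}(E)=c\,\xi_r$.
\end{lemma}

\begin{proof}
\emph{The curve.} Put $\varsigma=s_1-1$. Then $0<v(\varsigma)<\infty$ and $\partial\varsigma\ne0$, as $s_1\notin k$. The map $g\mapsto g(\varsigma)$ is an isomorphism of $\mathbb F_p((S))$ onto a subfield $F_1\subseteq F$. By successive approximation, $F$ is spanned over $F_1$ by the elements $\zeta t^i$ with $\zeta\in\mathbb F_q$ and $0\le i<v(\varsigma)$, so $F/F_1$ is finite. Let $\mathcal G(Z)=\sum_jg_j(\varsigma)Z^j$, $g_j\in\mathbb F_p((S))$, be the monic minimal polynomial of $s_2$ over $F_1$, and put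
$$\mathcal G_1=\sum_jg_j'(\varsigma)s_2^j,\qquad\mathcal G_2=\sum_jj\,g_j(\varsigma)s_2^{j-1}.$$
We claim $\mathcal G_2\ne0$. Applying $\partial$ to $\mathcal G(s_2)=0$ gives $\mathcal G_1\,\partial\varsigma+\mathcal G_2\,\partial s_2=0$. If $\mathcal G_2=0$, then also $\mathcal G_1=0$. Both are values at $s_2$ of polynomials over $F_1$ of degree less than $\deg\mathcal G$ (the leading $g_j$ is $1$, with derivative $0$), so these polynomials vanish: $g_j=0$ unless $p\mid j$, and $g_j'=0$ for all $j$, which means that $g_j\in\mathbb F_p((S^p))$ is a $p$-th power in $\mathbb F_p((S))$. Then $\mathcal G$ is a $p$-th power in $F_1[Z]$, which contradicts irreducibility.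

\emph{The element $E$.} Let $y'$ satisfy \eqref{eq:gamma}, $s_j'=s_j(y')$ and $\delta_j=s_j'-s_j$. By Lemma~\ref{lem:gamma},
$$\delta_j=\frac{s_j(x^j-1)\gamma}{1+\gamma}=s_j(x^j-1)\gamma+O(t^{2r}),\qquad v(\delta_j)\ge r+1.$$
For $r\ge v(\varsigma)$ the element $\varsigma'=s_1'-1=\varsigma+\delta_1$ has the same valuation as $\varsigma$, so $\mathbb F_p((\varsigma'))\subseteq\overline{K(y')}$ and
$$E=\sum_jg_j(\varsigma')\,s_2'^{\,j}\in\overline{K(y')}.$$
If $g=\sum_{i\ge i_0}\gamma_iS^i\in\mathbb F_p((S))$ and $v(\delta)>v(\varsigma)$, then $(\varsigma+\delta)^i=\varsigma^i\bigl(1+i\delta/\varsigma+O(t^{2v(\delta)-2v(\varsigma)})\bigr)$ for all $i\in\mathbb Z$, and summation gives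
$$g(\varsigma+\delta)=g(\varsigma)+g'(\varsigma)\delta+O\bigl(t^{2v(\delta)+(i_0-2)v(\varsigma)}\bigr).$$
Also $s_2'^{\,j}=s_2^j+js_2^{j-1}\delta_2+O(t^{2r})$. Multiplying out and using $\mathcal G(s_2)=0$ and $x^2-1=2X+X^2$, we obtain, with a constant $C$ that depends only on $x$ and $y$,
$$E=\mathcal G_1\delta_1+\mathcal G_2\delta_2+O(t^{2r-C})=A_1X\gamma+A_2X^2\gamma+O(t^{2r-C}),$$
where $A_1=\mathcal G_1s_1+2\mathcal G_2s_2$ and $A_2=\mathcal G_2s_2\ne0$.

\emph{The leading term.} Let $n_0=\min(v(A_1)+m,\,v(A_2)+2m)$, which is finite. For $j=1,2$ let $\alpha_j=\operatorname{lc}(A_j)$ if $v(A_j)+jm=n_0$, and $\alpha_j=0$ otherwise; then $(\alpha_1,\alpha_2)\ne(0,0)$. By \eqref{eq:X}, for $r>C+n_0$,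
$$E=c\,\xi_r\,t^{r+n_0}+O(t^{r+n_0+1}),\qquad\xi_r=r\bigl(\alpha_1a+\alpha_2a^2(r+m)\bigr).$$
As $a\ne0$, the expression $\xi_r$ is a nonzero polynomial of degree at most $2$ in the class of $r$. Let $\mathcal A$ be the set of classes at which it does not vanish.
\end{proof}

\begin{proposition}\label{prop:C4}
For almost every $y\in Y$ the field $K(y)$ is dense in $F$; that is, \textup{(C4)} holds.
\end{proposition}

\begin{proof}
Call $y\in Y$ \emph{regular} if $W\ne0$ and $s_1\notin k$; almost every $y\in Y$ is regular. For regular $y$, let $d_0\ge1$ generate the value group of $K(y)$, which is nonzero as it contains $v(s_1-1)$, and choose $R\in\mathbb F_p(Z_1,Z_2)$, with denominator nonzero at $(s_1,s_2)$, such that $v(R(s_1,s_2))=d_0$. For $y'$ as in \eqref{eq:gamma} with $r$ large, $R'=R(s_1',s_2')\in K(y')$ has the same valuation and leading coefficient as $R(s_1,s_2)$, by continuity of $R$ and $v(s_j'-s_j)\ge r+1$. We treat the value group first, because the residue field is easy to control once $d_0=1$.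

\emph{Value group.} Let $B$ be the set of $y\in Y$ for which $K(y)$ fails (V), and let $y\in B$ be regular. Among the at least $p-2\ge3$ classes in $\mathcal A$, at most one has $r+n_0\equiv0\pmod p$. By the Chinese remainder theorem there are infinitely many $r$ with class in $\mathcal A$, with $r+n_0\not\equiv0\pmod p$, and with $r+n_0\equiv1\pmod\ell$ for every prime $\ell\ne p$ dividing $d_0$. Then $\gcd(d_0,r+n_0)=1$. For such $r$ large, $c=1$ and $y'$ as in \eqref{eq:gamma}, the field $\overline{K(y')}$ contains $R'$ and $E$, of coprime valuations, so it satisfies (V), and $y'\notin B$. By Lemma~\ref{lem:gamma}, $y$ escapes from $B$. Hence $B$ is null.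

\emph{Residue field.} Let $B'$ be the set of $y\in Y$ for which $K(y)$ satisfies (V) but not (R); it is empty if $q=p$. Let $y\in B'$ be regular, so $d_0=1$. For large $r$ with class in $\mathcal A$, the element $E/R'^{\,r+n_0}\in\overline{K(y')}$ is a unit with residue $c\,\xi_r\operatorname{lc}(R(s_1,s_2))^{-(r+n_0)}$. Choose $c$, depending on $r$, so that this residue generates $\mathbb F_q^\times$. Then $K(y')$ satisfies (R) for all $y'$ as in \eqref{eq:gamma}. Since $c_0$ does not depend on $c$, the point $y$ escapes from $B'$. Hence $B'$ is null.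
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:final}

Let $x\in G$ have infinite order. By Propositions~\ref{prop:C123} and~\ref{prop:C4}, conditions (C1)--(C4) hold for almost every $y$, and then $\overline{\langle x,y\rangle}$ is open by Proposition~\ref{prop:criterion}. This is the first assertion, and the second is Lemma~\ref{lem:torsion}.

To apply Fubini's theorem we check that the set $\Omega$ of pairs generating an open subgroup is measurable; in fact it is open. Recall that the Frattini subgroup $\operatorname{Frat}(V)$ of a finitely generated pro-$p$ group $V$ is open in $V$, and that a subset of $V$ generates $V$ topologically if its image generates $V/\operatorname{Frat}(V)$. If $V=\overline{\langle x,y\rangle}$ is open in $G$, then $x\operatorname{Frat}(V)\times y\operatorname{Frat}(V)$ is an open neighborhood of $(x,y)$ in which every pair generates $V$. So the complement of $\Omega$ is closed, and for almost every $x$ its section over $x$ is null. Hence it is null, and $Q(G,2)=1$.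

Let $U\le G$ be open. Its Haar measure is the normalized restriction of that of $G$, so almost every pair in $U^2$ lies in $\Omega$ and generates an open subgroup of $U$. A closed subgroup that contains an open subgroup is open, so further generators do no harm, and $Q(U,n)=1$ for all $n\ge2$. If one element generated an open subgroup, this subgroup would be abelian and contain some $G_n$. But by \eqref{eq:lead}, elements of depths $n$ and $n+1$ have a commutator of depth exactly $2n+1$, so $G_n$ is not abelian. Thus $Q(U,1)=0$, and the lower rank of $G$ is not $1$. It is at most $2$ because $Q(G,2)=1$, as shown in the introduction. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \qed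

\begin{remark}
The hypothesis that $x$ has infinite order makes the depths $m_i$ finite, so that the limit derivation exists. It cannot simply be dropped: for $x=1$ the group $\overline{\langle x,y\rangle}$ is generated by one element and is never open. The hypothesis $p\ge5$ enters in four places: Lemma~\ref{lem:interval} needs $p\ne2$; the right sides of \eqref{eq:one} and \eqref{eq:two} vanish identically for $p=2$ and $p=3$, respectively; Corollary~\ref{cor:null} needs $3<p-1$; and the proof of Proposition~\ref{prop:C4} needs a residue class modulo $p$ outside three excluded ones. We make no claim for nontrivial $x$ of finite order, nor for $p=2,3$.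
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{On a family of hereditarily just infinite profinite groups which are not virtually pro-$p$}, \texttt{https://pure.royalholloway.ac.uk/files/25456614/PhDThesis.pdf}.
\end{thebibliography}
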